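# A table hidden in a graph: almost quadratic gaps between adaptive and non-adaptive testing

## 1. Antipodal tables and the graph $\Gamma(\kappa,A)$

Fix an integer $L\ge1$ and put $n=2^L$. The elements of $\{0,1\}^L$ are called labels, and $\bar\lambda$ is the bitwise complement of the label $\lambda$.

**Definition (data function).** A data function is a symmetric map $A:\{0,1\}^L\times\{0,1\}^L\to\{0,1\}$ with $A(\lambda,\lambda)=0$ for all $\lambda$. It is antipodal if $A(\bar\lambda,\bar\mu)=A(\lambda,\mu)$ for all $\lambda,\mu$.

A data function is thus a bit for each unordered pair of distinct labels. The map $\{\lambda,\mu\}\mapsto\{\bar\lambda,\bar\mu\}$, called the antipode, is an involution on these pairs, and an antipodal data function is one that is constant on its orbits.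

For $L=1$ there is one pair, $\{0,1\}$, and the antipode fixes it, so every data function is antipodal. For $L=2$ there are six pairs. The pairs $\{00,11\}$ and $\{01,10\}$ are fixed, while $\{00,01\}\leftrightarrow\{11,10\}$ and $\{00,10\}\leftrightarrow\{11,01\}$ are swapped. There are four orbits, hence $2^4$ antipodal data functions out of $2^6$.

In general, a pair is fixed iff $\{\bar\lambda,\bar\mu\}=\{\lambda,\mu\}$. Since $\bar\lambda\ne\lambda$, this means $\mu=\bar\lambda$, so there are exactly $n/2$ fixed pairs, and the number of orbits is
$$\frac12\left(\frac{n(n-1)}2-\frac n2\right)+\frac n2=\frac{n^2}4. \tag{1}$$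
An antipodal data function therefore has about half as many free bits as a general one.

**Definition (the graph $\Gamma(\kappa,A)$).** The class set is
$$\mathcal C=\{I\}\cup\{B_i^a:i\in[L],\,a\in\{0,1\}\}\cup\{X_\lambda:\lambda\in\{0,1\}^L\}.$$
Given a class assignment $\kappa:[k]\to\mathcal C$ and a data function $A$, the graph $\Gamma(\kappa,A)$ on $[k]$ has adjacency depending only on the classes: a vertex of $X_\lambda$ and a vertex of $B_i^a$ are adjacent iff $\lambda_i=a$; a vertex of $X_\lambda$ and a vertex of $X_\mu$ have adjacency $A(\lambda,\mu)$; all other pairs are non-adjacent. We also write $I$, $B_i^a$, $X_\lambda$ for the sets of vertices in these classes, and $X=\bigcup_\lambda X_\lambda$.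

No class is adjacent to itself, so the formula is also correct on the diagonal.

For example, let $L=1$, $k=5$, $X_0=\{1\}$, $X_1=\{2\}$, $B_1^0=\{3\}$, $B_1^1=\{4\}$, $I=\{5\}$. The edges forced by the label rule are $\{1,3\}$ and $\{2,4\}$, and $\{1,2\}$ is an edge iff $A(0,1)=1$. For $L=2$, a vertex of $X_{01}$ is adjacent to all of $B_1^0$ and $B_2^1$ and to nothing in $B_1^1$ or $B_2^0$.

The $B$-classes are a dictionary: whoever knows a vertex $r_i\in B_i^1$ for each $i$ can read the label of any $u\in X$ with the $L$ queries $(u,r_1),\dots,(u,r_L)$. The data function is the hidden content. To notice that it is not antipodal one must look at two places $\{\lambda,\mu\}$ and $\{\bar\lambda,\bar\mu\}$. An algorithm that reads labels first can aim at such a pair of places; an algorithm that must fix all its queries in advance can only hope to hit one. We shall see that this costs about $\sqrt n$ in the first case and about $n$ in the second, and this is what separates adaptive from non-adaptive testing of graph properties.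

## 2. Testers in the dense graph model and the exponent 2

A graph property is a set of graphs closed under isomorphism. A graph $G=([k],E)$ is accessed through its adjacency oracle $g:[k]\times[k]\to\{0,1\}$, with $g(u,v)=1$ iff $\{u,v\}\in E$. Two $k$-vertex graphs are $\epsilon$-far if their adjacency matrices differ in more than $\epsilon k^2$ entries (each edge counts for two entries). A graph is $\epsilon$-far from $\Pi$ if it is $\epsilon$-far from every $k$-vertex graph in $\Pi$. For example, $G$ is $\epsilon$-far from the edgeless graphs iff $2|E|>\epsilon k^2$.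

**Definition (tester).** A tester for $\Pi$ is a randomized oracle machine that gets $k$, $\epsilon>0$ and oracle access to $g$. It accepts every $k$-vertex graph in $\Pi$ with probability at least $2/3$, and rejects every $k$-vertex graph that is $\epsilon$-far from $\Pi$ with probability at least $2/3$. Its query complexity $q(k,\epsilon)$ is the maximum number of queries it makes on inputs $k,\epsilon$. It is non-adaptive if its queries are determined by $k,\epsilon$ and its coins alone; otherwise it is adaptive, meaning general.

A machine that asks $g(1,2)$, then $g(2,3)$ or $g(3,4)$ according to the answer, is adaptive. A machine that draws a random set of vertices and asks for all pairs inside it is non-adaptive.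

We may use two facts. **Fact (i).** A tester whose query complexity is $q(\epsilon)$, independent of $k$, can be converted into a canonical one, which inspects the subgraph induced by a uniformly random set of $O(q(\epsilon))$ vertices; this is non-adaptive and makes $O(q(\epsilon)^2)$ queries. So the gap is at most quadratic. **Fact (ii).** The property Biclique Collection, consisting of all graphs that are collections of isolated bicliques, can be tested by $\widetilde O(1/\epsilon)$ adaptive queries but requires $\Omega(\epsilon^{-3/2})$ non-adaptive queries. Up to logarithmic factors, this is a gap with exponent $3/2$. Only fact (i) enters below, and only in Complement C.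

The following is posed as an open problem in "Introduction to Property Testing" (https://www.wisdom.weizmann.ac.il/%7Eoded/PDF/pt-v2.pdf): show that for every constant $c<2$ there are properties that can be tested by $q(\epsilon)$ adaptive queries but require $\Omega(q(\epsilon)^c)$ non-adaptive queries, where $q(\epsilon)=\Omega(1/\epsilon)$. Precisely, for given $c$ one asks for $\Pi$ and $q$ such that

* (a) $\Pi$ has a (possibly adaptive) tester making at most $q(\epsilon)$ queries, for every $k$ and $\epsilon$;
* (b) there are $\alpha,\epsilon_0>0$ and a function $K(\epsilon)$ such that every non-adaptive tester for $\Pi$ (with any dependence on $k$), for every $\epsilon\in(0,\epsilon_0)$ and every $k\ge K(\epsilon)$, makes at least $\alpha\,q(\epsilon)^c$ queries on inputs $k,\epsilon$.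

The function $q$ need not be $\widetilde O(1/\epsilon)$. The answer is affirmative, with one property for all $c<2$.

**Theorem A.** There are a graph property $\Pi$ and a function $q(\epsilon)=\Omega(1/\epsilon)$ with $\log_2q(\epsilon)=\left(\frac18+o(1)\right)\log_2^2(1/\epsilon)$ such that:

(a) $\Pi$ has an adaptive tester making at most $q(\epsilon)$ queries, for all $k,\epsilon$.

(b) There are $\alpha_0,\epsilon_0>0$ and $K(\cdot)$ such that for every $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$, every non-adaptive tester for $\Pi$ makes at least
$$\alpha_0\,\epsilon^{19}q(\epsilon)^2\ \ge\ \alpha_0\,q(\epsilon)^2\,2^{-54\sqrt{\log_2q(\epsilon)}}$$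
queries on inputs $k,\epsilon$. In particular, for every $c<2$ it makes at least $\alpha_c\,q(\epsilon)^c$ queries for some $\alpha_c>0$. Hence the claim holds for every $c<2$.

**Theorem B.** For every integer $D\ge1$ there is a property $\Pi^{(D)}$ with an adaptive tester of complexity $q(\epsilon)=O_D(\epsilon^{-(6+D/4)})$, whose non-adaptive complexity (for $\epsilon<\epsilon_0$, $k\ge K(\epsilon)$) is $\Omega_D(\epsilon^{-D/2})=\Omega_D\big(q(\epsilon)^{2D/(D+24)}\big)$. Here $2D/(D+24)\to2$ as $D\to\infty$.

**Complement C.** No property satisfies the claim for any $c>2$. For $\Pi$ of Theorem A, among testers with $k$-independent complexity, the adaptive complexity is $2^{(1/8+o(1))\log_2^2(1/\epsilon)}$ and the non-adaptive complexity is $2^{(1/4+o(1))\log_2^2(1/\epsilon)}$.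

The endpoint $c=2$, an exact $\Omega(q^2)$ gap, is not settled here; Theorem A reaches it up to a factor $2^{O(\sqrt{\log q})}$.

The proofs use the following textbook inequalities. *Hoeffding*: the average of $N$ independent $[0,1]$-valued variables exceeds its mean by at least $\tau$ with probability at most $e^{-2N\tau^2}$, and likewise from below. *Chernoff*: a binomial variable $Y$ of mean $\mu$ satisfies $\Pr[Y\le(1-\delta)\mu]\le e^{-\delta^2\mu/2}$ and $\Pr[Y\ge(1+\delta)\mu]\le e^{-\delta^2\mu/3}$ for $0<\delta\le1$. We also use the inequalities of Chebyshev, Cauchy–Schwarz and Hölder, and $\|p\|_3\le\|p\|_2$. Finally, a Hamming ball of radius $\rho N$ in $\{0,1\}^N$, with $\rho\le\frac12$, has at most $2^{\mathcal H(\rho)N}$ points, where $\mathcal H$ is the binary entropy function.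

## 3. Counting $\sqrt n$ against $n$ on one table

Before building the property, let us do the count by hand on one table, pretending that vertices of $X$ carry independent uniform labels and that reading a label is cheap. We want to distinguish a random antipodal $A$ from a random unrestricted $A$.

*Blind queries.* Given four distinct vertices, the probability that $\{\lambda(w),\lambda(z)\}=\{\overline{\lambda(u)},\overline{\lambda(v)}\}$ is at most $2/n^2$. Among $Q$ blind queries there are at most $Q^2/2$ pairs of queries, so some pair looks at two antipodal places with probability at most about $Q^2/n^2$. If no pair does, the answers look like fair coins in both cases. So $Q$ must be of order $n$.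

*Adaptive queries, first attempt.* Pick $u,v\in X$, read $\lambda(u)$ and $\lambda(v)$, then sample $X$ until you find $w$ with $\lambda(w)=\overline{\lambda(u)}$ and $z$ with $\lambda(z)=\overline{\lambda(v)}$; compare $g(u,v)$ with $g(w,z)$. This is correct, but by a union bound $m$ samples contain a partner of the fixed vertex $u$ with probability at most $m/n$. The search costs about $n$, and there is no gap at all.

*Adaptive queries, second attempt.* There was no reason to fix $u$. Draw $m$ vertices $u_1,\dots,u_m$ and $m$ vertices $w_1,\dots,w_m$; the expected number of pairs $(i,j)$ with $\lambda(w_j)=\overline{\lambda(u_i)}$ is $m^2/n$, which is $1$ for $m=\sqrt n$. Do the same for $v$ and $z$. Then one comparison $g(u_i,v_{i'})$ against $g(w_j,z_{j'})$ tests one random place of the table. This birthday search costs about $\sqrt n$ label readings, while the blind bound stays at $n$.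

Three things separate this count from a theorem.

First, the tester must reject all far graphs. If a malicious graph uses only one label from each antipodal pair, with equal frequencies, then no partner is ever found and the comparison never rejects, whatever the table contains. The label distribution $p$ then has $\|p\|_2^2=\frac n2\cdot\frac4{n^2}=\frac2n$ instead of $\frac1n$. So we shall also test that $\|p\|_2^2$ is close to $1/n$, by counting collisions among about $\sqrt n$ labels.

Second, labels are not given: the tester must find its own dictionary. It can recover the coordinates only up to order and up to the names $0,1$ of the two sides. Complementation commutes with permuting coordinates and with flipping some of them, so antipodality can be tested in the recovered labels. (The map "flip the first coordinate" would not survive a permutation of coordinates.)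

Third, with one fixed $n$ the blind bound is the constant $n$, while $q(\epsilon)\to\infty$. So $n$ must grow as $\epsilon\to0$, and for each small $\epsilon$ there must be a table whose defects weigh more than $\epsilon$. We use infinitely many levels $\ell$. At level $\ell$ the set $X$ is a fraction of about $2^{-\ell}$ of the vertices, so its table governs a fraction of about $4^{-\ell}$ of the matrix; it serves $\epsilon\approx4^{-\ell}$. Deeper levels look edgeless at that $\epsilon$, and shallower levels have smaller tables. The bookkeeping costs factors polynomial in $1/\epsilon$, so $n$ must be a large power of $1/\epsilon$ (Theorem B) or superpolynomial (Theorem A) to dominate them.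

## 4. The property $\Pi$: one table size per scale

Fix a nondecreasing sequence of integers $L_1,L_2,\dots$ and a constant $D$ with $\ell\le L_\ell\le D\ell^2$. Theorem A uses $L_\ell=\ell^2$ and Theorem B uses $L_\ell=D\ell$. For $\ell,k\ge1$ put
$$L=L_\ell,\quad n=n_\ell=2^L,\quad \beta=\beta_\ell=\frac{2^{-\ell}}5,\quad s=\Big\lfloor\frac{\beta k}n\Big\rfloor,\quad h=ns,\quad b=s\Big\lceil\frac nL\Big\rceil.$$
The class set at level $\ell$ is denoted $\mathcal C_\ell$.

**Definition (the property).** If $s\ge1$, then $\Pi_\ell(k)$ is the set of graphs $\Gamma(\kappa,A)$ with $A$ antipodal, $|X_\lambda|=s$ for all $\lambda$, and $|B_i^a|=b$ for all $i,a$. If $s=0$, then $\Pi_\ell(k)=\emptyset$. $\Pi_\ell$ is the union of the $\Pi_\ell(k)$ over $k$, $\Pi_0$ is the set of edgeless graphs, and $\Pi=\bigcup_{\ell\ge0}\Pi_\ell$.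

Since $\kappa$ is arbitrary apart from class sizes, $\Pi$ is closed under isomorphism. For instance, with $L_1=1$ we have $n_1=2$ and $\beta_1=\frac1{10}$, and for $k=20$ we get $s=1$, $h=2$, $b=2$: the graphs of $\Pi_1(20)$ have one vertex in each of $X_0,X_1$, two vertices in each of $B_1^0,B_1^1$, and $14$ vertices in $I$.

**Basic facts.** Let $s\ge1$, let $|X_\lambda|=s$ and $|B_i^a|=b$, and let $A$ be any data function, antipodal or not.

1. $|X|=h$. Since $L\lceil n/L\rceil$ lies between $n$ and $n+L$, and $L/2^L\le\frac12$, we have $h\le Lb\le s(n+L)\le\frac32h$.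
2. The set $W$ of vertices outside $I$ has $|W|=h+2Lb$, so $3h\le|W|\le4h\le4\beta k\le k$. In particular such an assignment $\kappa$ exists.
3. A vertex of $B_i^a$ is adjacent to the classes $X_\lambda$ with $\lambda_i=a$ and to nothing else, so its degree is exactly $h/2$. A vertex of $X_\lambda$ has exactly the neighbors $\bigcup_iB_i^{\lambda_i}$ among the $B$-classes, which are $Lb\ge h$ vertices. Vertices of $I$ are isolated.
4. The number of nonzero matrix entries is at most $h^2+2h\cdot Lb\le4h^2\le4\beta^2k^2=\frac4{25}4^{-\ell}k^2\le\frac15\,4^{-\ell}k^2$.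
5. $\frac12\beta k\le h\le\beta k$, because $\lfloor x\rfloor\ge x/2$ when $\lfloor x\rfloor\ge1$.

## 5. Reducing the tester for $\Pi$ to one test per level

If $\epsilon\ge1$, no graph is $\epsilon$-far from $\Pi$, which contains the edgeless graphs; the tester accepts without queries. Let $0<\epsilon<1$ and
$$\ell^+=\ell^+(\epsilon)=\Big\lfloor\log_4\frac8\epsilon\Big\rfloor\ge1 .$$

**Tester.** Accept iff the sparse test accepts or $T'_\ell$ accepts for some $1\le\ell\le\ell^+$ with $s_\ell(k)\ge1$. The *sparse test* queries $\lceil3/\epsilon\rceil$ uniform pairs in $[k]^2$ and accepts iff all answers are $0$. The test $T'_\ell$ takes the majority vote of $J=\lceil4\ln(10\ell^+)\rceil$ independent runs of a level test $T_\ell$, which is described in Section 6.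

**Proposition 1.** Let $1\le\ell\le\ell^+$ with $s\ge1$. $T_\ell$ accepts every $G\in\Pi_\ell(k)$ with probability at least $0.9$, and accepts every $G$ that is $\epsilon$-far from $\Pi_\ell(k)$ with probability at most $0.1$.

**Proposition 1 implies that this is a tester.** By Hoeffding, a majority vote errs only if the fraction of erring runs exceeds its mean by at least $0.4$. So, on graphs in $\Pi_\ell(k)$ or $\epsilon$-far from it, $T'_\ell$ errs with probability at most $e^{-2J(0.4)^2}=e^{-0.32J}\le(10\ell^+)^{-1.28}\le1/(10\ell^+)$.

Let $G\in\Pi$. If $G\in\Pi_\ell$ with $1\le\ell\le\ell^+$, then $T'_\ell$ accepts with probability at least $0.9$. If $G$ is edgeless or $G\in\Pi_\ell$ with $\ell>\ell^+$, then either there are no nonzero entries or $\ell>\log_4(8/\epsilon)$, so that $4^{-\ell}<\epsilon/8$. By basic fact 4 at most an $\epsilon/40$ fraction of the entries is nonzero, and the sparse test fails to accept with probability at most $(\frac3\epsilon+1)\frac\epsilon{40}\le0.1$.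

Let $G$ be $\epsilon$-far from $\Pi$. It is $\epsilon$-far from the edgeless graph, so it has more than $\epsilon k^2$ nonzero entries and the sparse test accepts with probability at most $(1-\epsilon)^{3/\epsilon}\le e^{-3}<0.05$. It is $\epsilon$-far from each $\Pi_\ell(k)$, so some $T'_\ell$ accepts with probability at most $\ell^+\cdot\frac1{10\ell^+}=0.1$. The total is below $1/3$. $\square$

## 6. The level test: a dictionary, then statistics

Fix $\ell\le\ell^+$ with $s\ge1$. Put $\eta=h/k\in[\beta/2,\beta]$ and
$$\gamma=\frac{\epsilon^2}{1600L^2},\qquad\gamma'=\frac\epsilon4,\qquad t=\Big\lceil\frac{32L}\eta\ln(600L^2)\Big\rceil .$$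
All sampling is uniform with replacement.

**Phase 1 (template).** The purpose is to find the dictionary. Draw sequences $R=(y_1,\dots,y_t)$ and $S$ of $t$ vertices each. For a vertex $v$ let $d_R(v)=\frac1t\sum_jg(v,y_j)$. Call $v$ *X-type* if $d_R(v)\ge\frac34\eta$, *B-type* if $\frac14\eta\le d_R(v)<\frac34\eta$, and *I-type* otherwise. The *pattern* of a B-type vertex $v$ is the vector of $g(v,y_j)$ over those $j$ for which $y_j$ is X-type. Collect the patterns of the B-type vertices of $S$. Reject unless there are exactly $2L$ distinct patterns and they form $L$ pairs $\{\pi_i,\bar\pi_i\}$ of complementary patterns. Let $r_i\in S$ be a B-type vertex with pattern $\pi_i$. (If no $y_j$ is X-type, only the empty pattern can occur, and we reject since $2L\ge2$.)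

The template determines a partition of all of $[k]$: $\hat X$ is the set of X-type vertices; $\hat B_i^1$ is the set of B-type vertices with pattern $\pi_i$, and $\hat B_i^0$ of those with pattern $\bar\pi_i$; $\hat I$ is everything else, including B-type vertices with a pattern that is not listed. For $u\in\hat X$ put $\hat\lambda(u)=(g(u,r_i))_{i\in[L]}$ and $\hat X_\lambda=\{u\in\hat X:\hat\lambda(u)=\lambda\}$. Classifying a vertex costs $t$ queries, and its label costs $L$ more.

**Phase 2.** The purpose is to check, statistically, that this partition describes a graph near $\Pi_\ell(k)$. The test accepts if none of the following parts rejects.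

* **Sizes.** Sample $N=\lceil\ln(300L)/\gamma^2\rceil$ vertices and classify them. Reject unless the empirical frequency of each $\hat B_i^a$ is within $\gamma$ of $b/k$ and that of $\hat X$ is within $\gamma$ of $h/k$.
* **Rules.** Sample $\lceil5/\gamma\rceil$ pairs $(u,v)\in[k]^2$. Reject if for one of them $g(u,v)$ differs from the following prediction. Predict $0$ if $u$ or $v$ is in $\hat I$, or both are in $\bigcup\hat B_i^a$, or both are in the same $\hat X_\lambda$. If $u\in\hat X$ and $v\in\hat B_i^a$, or vice versa, predict $1$ iff the $i$-th label bit of the one in $\hat X$ is $a$. Make no prediction if $u,v\in\hat X$ have different labels.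
* **Stream.** Let $m_1=\lceil6400\sqrt n/\gamma^2\rceil$, $m_0=\lceil\sqrt n\rceil$, $r=\lceil3\cdot14400/\gamma'^2\rceil$ and $M=m_1+4rm_0$. Draw $\lceil4M/\eta\rceil$ vertices and classify them. If fewer than $M$ are in $\hat X$, reject. Otherwise keep the first $M$ of these and find their labels.
* **Uniformity.** On the first $m_1$ kept vertices, let $Z$ be the number of index pairs $i<j$ with equal labels. Reject if $Z>(1+\frac\gamma2)\binom{m_1}2\frac1n$.
* **Data.** Split the remaining $4rm_0$ into $r$ trials. Each trial has sequences $u_1,\dots,u_{m_0}$; $w_1,\dots,w_{m_0}$; $v_1,\dots,v_{m_0}$; $z_1,\dots,z_{m_0}$. Let $C_1=\{(i,j):\hat\lambda(w_j)=\overline{\hat\lambda(u_i)}\}$ and $C_2=\{(i',j'):\hat\lambda(z_{j'})=\overline{\hat\lambda(v_{i'})}\}$. If both are nonempty, pick a uniformly random $((i,j),(i',j'))\in C_1\times C_2$ and reject if $g(u_i,v_{i'})\ne g(w_j,z_{j'})$.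

## 7. Graphs in $\Pi_\ell(k)$ pass the level test

Let $G=\Gamma(\kappa,A)\in\Pi_\ell(k)$.

**Step 1: the sample is good.** This step shows that the following four events hold together except with probability $0.02$.

1. For all $(i,a)$, $|R\cap B_i^a|>\frac34\,tb/k$ (counted with multiplicity). Since $Lb\ge h$, the mean is $tb/k\ge t\eta/L$, and Chernoff with $\delta=\frac14$ bounds each failure by $e^{-t\eta/(32L)}$.
2. For all $(i,a)$, the common neighborhood of the vertices of $B_i^a$, which has size $h/2$, has frequency in $R$ strictly between $\frac\eta4$ and $\frac{3\eta}4$. The mean count is $t\eta/2$, and Chernoff with $\delta=\frac12$ bounds each failure by $e^{-t\eta/16}+e^{-t\eta/24}\le2e^{-t\eta/24}$.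
3. For every two distinct $B$-classes some $y\in R\cap X$ is adjacent to exactly one of them. The classes $B_i^0,B_i^1$ differ on all of $X$. For $i\ne j$ the classes $B_i^a,B_j^{a'}$ differ on the vertices for which exactly one of $\lambda_i=a$, $\lambda_j=a'$ holds, which is half of $X$. So each failure is at most $(1-\eta/2)^t\le e^{-t\eta/2}$.
4. $S$ meets every $B_i^a$. Each failure is at most $(1-b/k)^t\le e^{-t\eta/L}$.

There are $2L$ classes and fewer than $4L^2$ pairs of classes, and each exponent is at least $t\eta/(32L)$ in absolute value. The total failure probability is at most $(2L+4L+2L+4L^2)e^{-t\eta/(32L)}\le\frac{12L^2}{600L^2}=0.02$.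

**Step 2: the template is correct on every vertex.** Suppose the four events hold. A vertex of $I$ has $d_R=0$, so it is I-type. For $v\in B_i^a$ the neighborhood of $v$ is the set in event 2, so $v$ is B-type. For $u\in X_\lambda$,
$$d_R(u)\ge\frac1t\sum_i|R\cap B_i^{\lambda_i}|\ge\frac34\cdot\frac{Lb}k\ge\frac34\eta,$$
so $u$ is X-type. Hence $\hat X=X$, and the B-type vertices are exactly those in $\bigcup B_i^a$. Patterns are recorded on $R\cap X$; they are constant on each $B$-class, distinct for distinct classes by event 3, complementary for $B_j^0$ and $B_j^1$, and all occur in $S$ by event 4. So Phase 1 does not reject, and there are a permutation $\sigma$ of $[L]$ and bits $c_i$ with $\hat B_i^1=B_{\sigma(i)}^{c_i}$ and $\hat B_i^0=B_{\sigma(i)}^{1-c_i}$. Consequently, for $u\in X$,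
$$\hat\lambda_i(u)=g(u,r_i)=1\iff\lambda_{\sigma(i)}(u)=c_i .$$
The map $\lambda\mapsto\hat\lambda$ permutes coordinates and flips some of them. It is a bijection of $\{0,1\}^L$ and commutes with complementation.

**Step 3: Phase 2 rarely rejects.** Condition on a correct template. No rule is violated: for $u\in X$ and $v\in\hat B_i^1=B_{\sigma(i)}^{c_i}$ we have $g(u,v)=1$ iff $\lambda_{\sigma(i)}(u)=c_i$ iff $\hat\lambda_i(u)=1$, similarly for $\hat B_i^0$, and the other predictions are immediate. The data part never rejects: if $\hat\lambda(w)=\overline{\hat\lambda(u)}$ and $\hat\lambda(z)=\overline{\hat\lambda(v)}$, then the same holds for the true labels, and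
$$g(u,v)=A(\lambda(u),\lambda(v))=A(\overline{\lambda(u)},\overline{\lambda(v)})=g(w,z),$$
also if some of these vertices coincide. The other parts can fail as follows.

*Sizes.* The true frequencies are $b/k$ and $h/k$ exactly, so by Hoeffding the failure probability is at most $(2L+1)\cdot2e^{-2N\gamma^2}\le6L/(300L)^2\le10^{-4}$.

*Stream.* The number of sampled vertices in $\hat X$ is binomial with mean $\mu=\eta\lceil4M/\eta\rceil\ge4M$. By Chebyshev it is less than $M\le\mu/4$ with probability at most $\mu/(\frac34\mu)^2=\frac{16}{9\mu}\le\frac4{9M}$, and $M\ge6400$.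

*Uniformity.* The first $m_1$ elements of $\hat X$ in an infinite stream have independent labels, exactly uniform. Indicators of two collisions sharing an index are uncorrelated, since both occur with probability $1/n^2$; those on disjoint index pairs are independent. Hence $\mathrm{Var}\,Z\le EZ=\binom{m_1}2\frac1n\ge\frac{m_1^2}{4n}$, where the last inequality is a lower bound on $EZ$. By Chebyshev the failure probability is at most $\frac4{\gamma^2EZ}\le\frac{16n}{\gamma^2m_1^2}\le\frac{16\gamma^2}{6400^2}$.

Together with the $0.02$ from Step 1, the total is below $0.1$. This is the first half of Proposition 1.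

## 8. A graph that passes is close to $\Pi_\ell(k)$

Fix a graph $G$ and any template on which Phase 1 did not reject; nothing else is assumed about the template. Suppose that, given this template, Phase 2 accepts with probability greater than $0.05$. We show that $G$ is not $\epsilon$-far from $\Pi_\ell(k)$. This proves the second half of Proposition 1: if $G$ is $\epsilon$-far, then for every template Phase 2 accepts with probability at most $0.05$.

We have $\hat X\ne\emptyset$, since otherwise the stream part always rejects. The first $M$ elements of $\hat X$ in an infinite stream of uniform vertices are independent and uniform in $\hat X$, and the test accepts with at most the probability of an ideal test that uses these. So each part of the ideal test passes with probability greater than $0.05$. Let $p_\lambda=|\hat X_\lambda|/|\hat X|$, let $\mathbf u$ be the uniform distribution on $\{0,1\}^L$, and $P=\|p\|_2^2$.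

**Step 1: (S1) sizes and (S2) rules.** This step extracts what the two simple parts give.

(S1) *$\big||\hat B_i^a|-b\big|\le2\gamma k$ for all $i,a$, and $\big||\hat X|-h\big|\le2\gamma k$.* Otherwise some true frequency is more than $2\gamma$ away from its target, and passing requires the empirical frequency to be more than $\gamma$ away from the true one. This has probability at most $2e^{-2N\gamma^2}\le2/(300L)^2<0.05$.

(S2) *At most $\gamma k^2$ entries of $g$ violate the predictions.* Otherwise the rules part passes with probability at most $(1-\gamma)^{5/\gamma}\le e^{-5}<0.05$.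

**Step 2: (S3) the labels are nearly uniform.** The claim is $P\le(1+\gamma)/n$. Suppose not, and write $m=m_1$. Then $EZ=\binom m2P\ge m^2P/4$. Indicators on disjoint index pairs are independent. Two index pairs sharing one element have covariance $\|p\|_3^3-P^2\le P^{3/2}$, and there are at most $m^3$ ordered choices of two such pairs. So $\mathrm{Var}\,Z\le EZ+m^3P^{3/2}$. Since $m\sqrt P\ge\frac{6400\sqrt n}{\gamma^2}\cdot\frac1{\sqrt n}=6400/\gamma^2\ge1$,
$$\frac{\mathrm{Var}\,Z}{(EZ)^2}\le\frac4{m^2P}+\frac{16}{m\sqrt P}\le\frac{20}{m\sqrt P}\le\frac{20\gamma^2}{6400}.$$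
By Chebyshev, $\Pr[Z\le(1-\frac\gamma4)EZ]\le\frac{16}{\gamma^2}\cdot\frac{20\gamma^2}{6400}=0.05$. Otherwise
$$Z>\Big(1-\frac\gamma4\Big)(1+\gamma)\binom m2\frac1n\ge\Big(1+\frac\gamma2\Big)\binom m2\frac1n,$$
because $(1-\frac\gamma4)(1+\gamma)=1+\frac34\gamma-\frac14\gamma^2$ and $\gamma\le1$; then the test rejects. So it accepts with probability at most $0.05$, a contradiction.

**Step 3: consequences of (S3).** The data part finds antipodal pairs with weight proportional to $p_\lambda p_{\bar\lambda}$, whereas the distance is measured with weight $p_\lambda$. This step shows the two weights are close. First, $n\|p-\mathbf u\|_2^2=nP-1\le\gamma$, so by Cauchy–Schwarz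
$$\|p-\mathbf u\|_1\le\sqrt n\,\|p-\mathbf u\|_2\le\sqrt\gamma. \tag{2}$$
Let $\omega_\lambda=np_\lambda p_{\bar\lambda}=\omega_{\bar\lambda}$. By Cauchy–Schwarz $\|\omega\|_1\le nP\le2$, and
$$\|p-\omega\|_1=\sum_\lambda p_\lambda|1-np_{\bar\lambda}|\le\|p\|_2\cdot n\|p-\mathbf u\|_2\le\sqrt{\frac{1+\gamma}n}\cdot\sqrt{n\gamma}\le\sqrt{2\gamma}. \tag{3}$$

**Step 4: (S4) the table is nearly antipodal.** Let $\rho(\lambda,\mu)$ be the density of ones of $g$ on $\hat X_\lambda\times\hat X_\mu$ ($0$ if this is empty). Write $\rho=\rho(\lambda,\mu)$ and $\rho^*=\rho(\bar\lambda,\bar\mu)$, and put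
$$\delta(\lambda,\mu)=\rho+\rho^*-2\rho\rho^*=\rho(1-\rho^*)+\rho^*(1-\rho),\qquad\Delta=\sum_{\lambda\ne\mu}\omega_\lambda\omega_\mu\,\delta(\lambda,\mu).$$
If the four classes involved are nonempty, $\delta(\lambda,\mu)$ is the probability that $g(u,v)\ne g(w,z)$ for independent uniform $u\in\hat X_\lambda$, $v\in\hat X_\mu$, $w\in\hat X_{\bar\lambda}$, $z\in\hat X_{\bar\mu}$. The claim is $\Delta\le\gamma'$.

Suppose $\Delta>\gamma'$. Consider one trial; let $Y$ be the number of elements of $C_1\times C_2$ that would cause rejection, and $C=|C_1||C_2|$. For each of the $m_0^4$ choices of $(i,j,i',j')$ the four vertices are independent and uniform in $\hat X$. Counting only the events with $\lambda\neq\mu$,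
$$EY\ge m_0^4\sum_{\lambda\ne\mu}p_\lambda p_{\bar\lambda}p_\mu p_{\bar\mu}\,\delta(\lambda,\mu)=\frac{m_0^4}{n^2}\Delta\ge\Delta .$$
Next we bound $E|C_1|^2$ by summing over two index pairs $(i,j)$ and $(i_2,j_2)$, which may be equal, share $i$ only, share $j$ only, or share nothing. We use $\sum_\lambda p_\lambda p_{\bar\lambda}\le P\le\frac2n$, and by Hölder $\sum_\lambda p_\lambda p_{\bar\lambda}^2\le\|p\|_3^3\le P^{3/2}\le(\frac2n)^{3/2}$. With $m_0\le2\sqrt n$,
$$E|C_1|^2\le m_0^2\,\frac2n+2m_0^3\Big(\frac2n\Big)^{3/2}+m_0^4\,\frac4{n^2}\le8+46+64<120 .$$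
The same holds for $C_2$, which is independent of $C_1$, so $EC^2\le14400$. With the convention $Y/C=0$ if $C=0$, the trial rejects with probability $E[Y/C]$. Since $0\le Y/C\le1$, Cauchy–Schwarz gives
$$(EY)^2=\Big(E\Big[\frac YC\cdot C\Big]\Big)^2\le E\Big[\Big(\frac YC\Big)^2\Big]E[C^2]\le14400\,E\Big[\frac YC\Big].$$
So each trial rejects with probability at least $\gamma'^2/14400$. The trials are independent, and all $r$ pass with probability at most $e^{-3}<0.05$, a contradiction. (This is where the birthday search is paid for: the number of partners fluctuates, and its second moment bounds the damage.)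

**Step 5: correcting the table.** This step produces a graph $\hat G$ close to $G$ that has an antipodal table but perhaps wrong class sizes. For $\lambda\ne\mu$ set $A^*(\lambda,\mu)=1$ iff $\rho(\lambda,\mu)+\rho(\bar\lambda,\bar\mu)>1$, and $A^*(\lambda,\lambda)=0$. Since $g$ is symmetric, $A^*$ is symmetric, and it is antipodal by construction. Let $\hat\kappa$ be the class assignment given by $\hat I,\hat B_i^a,\hat X_\lambda$ and let $\hat G=\Gamma(\hat\kappa,A^*)$.

Let $e(\lambda,\mu)$, for $\lambda\ne\mu$, be the fraction of $\hat X_\lambda\times\hat X_\mu$ on which $g\ne A^*(\lambda,\mu)$ ($0$ if this is empty). Suppose $\omega_\lambda\omega_\mu\ne0$, so that all four classes are nonempty, and let $\bar\rho=(\rho+\rho^*)/2$. If $\bar\rho>\frac12$, then $A^*$ is $1$ at both places and the two errors are $1-\rho$ and $1-\rho^*$; otherwise they are $\rho$ and $\rho^*$. As $\min(x,1-x)\le2x(1-x)$ on $[0,1]$ and $\bar\rho^2\ge\rho\rho^*$,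
$$\frac12\big(e(\lambda,\mu)+e(\bar\lambda,\bar\mu)\big)=\min(\bar\rho,1-\bar\rho)\le2\bar\rho-2\bar\rho^2\le2\bar\rho-2\rho\rho^*=\delta(\lambda,\mu).$$
The weight $\omega_\lambda\omega_\mu$ is invariant under $(\lambda,\mu)\mapsto(\bar\lambda,\bar\mu)$, so averaging the sum with its image gives $\sum_{\lambda\ne\mu}\omega_\lambda\omega_\mu e(\lambda,\mu)\le\Delta$. Using $|p_\lambda p_\mu-\omega_\lambda\omega_\mu|\le p_\lambda|p_\mu-\omega_\mu|+|p_\lambda-\omega_\lambda|\omega_\mu$, $e\le1$ and (3),
$$\sum_{\lambda\ne\mu}p_\lambda p_\mu e(\lambda,\mu)\le\Delta+\|p-\omega\|_1(1+\|\omega\|_1)\le\gamma'+3\sqrt{2\gamma}.$$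
The graph $\hat G$ obeys all the predictions. So $G$ and $\hat G$ differ on at most $\gamma k^2$ entries where there is a prediction, by (S2), and on at most $|\hat X|^2(\gamma'+3\sqrt{2\gamma})$ entries where there is none. In total this is at most $(\gamma+\gamma'+3\sqrt{2\gamma})k^2$ entries.

**Step 6: correcting the sizes.** Move vertices from oversized classes to deficient ones until $|X_\lambda|=s$ and $|B_i^a|=b$; call the result $\kappa^*$. This is possible since the target sizes, including that of $I$, are non-negative and sum to $k$. The number of moved vertices is half the sum of all discrepancies. The discrepancy of $I$ is at most the sum of the others, so the number is at most the sum over the classes other than $I$. With $s=h/n$,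
$$|\hat X_\lambda|-s=(|\hat X|-h)p_\lambda+h\Big(p_\lambda-\frac1n\Big),$$
so by (S1) and (2) the number of moved vertices is at most
$$2L\cdot2\gamma k+2\gamma k+h\|p-\mathbf u\|_1\le(4L+2)\gamma k+h\sqrt\gamma .$$
The graph $\Gamma(\kappa^*,A^*)$ is in $\Pi_\ell(k)$ and agrees with $\hat G$ on pairs of unmoved vertices, so it differs from $\hat G$ in at most $2k$ entries per moved vertex.

**Step 7: total.** Since $2h/k\le2\beta\le\frac15$ and $3\sqrt2+\frac15<5$, the distance from $G$ to $\Gamma(\kappa^*,A^*)$, divided by $k^2$, is at most
$$\gamma+\gamma'+3\sqrt{2\gamma}+(8L+4)\gamma+\frac15\sqrt\gamma\le\gamma'+(8L+5)\gamma+5\sqrt\gamma\le\frac\epsilon4+\frac{13\epsilon^2}{1600L}+\frac\epsilon{8L}<\epsilon,$$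
where we used $\sqrt\gamma=\epsilon/(40L)$ and $8L+5\le13L$. So $G$ is not $\epsilon$-far from $\Pi_\ell(k)$, and Proposition 1 is proved. $\square$

## 9. The adaptive query count

Let $\ell\le\ell^+$ with $s\ge1$. Since $4^{\ell^+}\le8/\epsilon$, we have $\frac1\eta\le\frac2\beta=10\cdot2^\ell\le10\sqrt{8/\epsilon}$ and $L\le D\ell^2=O_D(\log^2(8/\epsilon))$. Up to factors polylogarithmic in $8/\epsilon$, this gives $t=O(\eta^{-1}L\log(2L))\approx\epsilon^{-1/2}$, $1/\gamma\approx\epsilon^{-2}$, $N\approx\epsilon^{-4}$, $r=O(\epsilon^{-2})$, and $M=O(\sqrt n\,L^4\epsilon^{-4})$. The test $T_\ell$ makes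

* $O(t^2)$ queries in Phase 1 and $O(Nt)$ for the sizes, which amount to about $\epsilon^{-1}$ and $\epsilon^{-4.5}$;
* $O((t+L)/\gamma)$ for the rules, about $\epsilon^{-2.5}$;
* $O(\frac M\eta(t+L))$ for the stream and labels, about $\sqrt n\,\epsilon^{-4-\frac12-\frac12}$;
* $2r$ for the data.

Altogether this is at most $\sqrt{n_\ell}\,\epsilon^{-5}\,\mathrm{polylog}(8/\epsilon)$, up to a constant depending on $D$. Multiply by $J=O(\log(10\ell^+))$, sum over $\ell\le\ell^+$ using $n_\ell\le n_{\ell^+}$, and add the $\lceil3/\epsilon\rceil$ queries of the sparse test. The polylogarithmic factors are absorbed by one more factor $\epsilon^{-1}$, so the tester makes at most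
$$q(\epsilon):=C_D\,\epsilon^{-6}\,2^{L_{\ell^+}/2}\qquad(0<\epsilon<1) \tag{4}$$
queries for every $k$, with a suitable constant $C_D\ge1$. For $\epsilon\ge1$ it makes none, and we put $q(\epsilon)=1$. Clearly $q(\epsilon)=\Omega(1/\epsilon)$.

## 10. Blind queries need $n_\ell$ of them

**Proposition 2.** There is $\epsilon_0>0$ such that for $\epsilon<\epsilon_0$, with
$$\ell=\ell^-(\epsilon):=\Big\lfloor\log_4\frac1{750\epsilon}\Big\rfloor\quad\text{and all}\quad k\ge K(\epsilon):=\Big\lceil\frac{10n_\ell}{\beta_\ell}\Big\rceil+20,$$
every non-adaptive tester for $\Pi$ makes at least $n_\ell$ queries on $(k,\epsilon)$.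

Take $\epsilon_0$ small enough that $\ell\ge1$, and let $L,n,\beta,s,h$ be the parameters of this level. By the choice of $\ell$, $\beta^2=\frac{4^{-\ell}}{25}\ge\frac{750\epsilon}{25}=30\epsilon$. Since $k\ge10n/\beta$, we have $s\ge1$ and $h\ge\beta k-n\ge0.9\beta k$. In both of the following distributions, $\kappa$ is a uniformly random class assignment with $|X_\lambda|=s$ and $|B_i^a|=b$, and $A$ is independent of $\kappa$.

* **YES:** $A$ is a uniformly random antipodal data function. Then $\Gamma(\kappa,A)\in\Pi$.
* **NO:** $A$ is a uniformly random data function: independent fair bits on the pairs $\{\lambda,\mu\}$, $\lambda\ne\mu$.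

**Step 1: NO graphs are far from deeper levels and from $\Pi_0$.** This holds with certainty, by counting non-isolated vertices. Let $G'\in\Pi_{\ell'}(k)$ with $\ell'>\ell$. By basic facts 2 and 5 it has at most $4h_{\ell'}\le4\beta_{\ell'}k\le2\beta k$ non-isolated vertices. The graph $G=\Gamma(\kappa,A)$ has $|W|\ge3h\ge2.7\beta k$ vertices of degree at least $h/2\ge0.45\beta k$. So at least $0.7\beta k$ vertices are isolated in $G'$ and have degree at least $0.45\beta k$ in $G$. The rows of these vertices give at least $0.3\beta^2k^2\ge9\epsilon k^2>\epsilon k^2$ differing entries. If $G'$ is edgeless, all vertices of $W$ can be used in the same way.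

**Step 2: NO graphs are far from levels $1\le\ell'\le\ell$.** This is a counting argument: graphs in the property yield too few tables. Let $G'=\Gamma(\kappa',A')\in\Pi_{\ell'}(k)$ differ from $G=\Gamma(\kappa,A)$ in $d$ entries. Let $H_{A'}$ be the matrix on $\mathcal C_{\ell'}\times\mathcal C_{\ell'}$ that defines adjacency, so $g'(u,v)=H_{A'}(\kappa'(u),\kappa'(v))$ for all $u,v$.

Choose independent uniform $u_\lambda\in X_\lambda$ for all $\lambda\in\{0,1\}^L$. For $\lambda\ne\mu$ the probability that $g(u_\lambda,u_\mu)\ne g'(u_\lambda,u_\mu)$ is the number of differing entries in $X_\lambda\times X_\mu$ divided by $s^2$. So the expected number of ordered pairs $\lambda\ne\mu$ with $A(\lambda,\mu)=g(u_\lambda,u_\mu)\ne g'(u_\lambda,u_\mu)$ is at most $d/s^2$. Fix a choice attaining at most this, and let $\varphi(\lambda)=\kappa'(u_\lambda)$. Then the matrix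
$$\big(H_{A'}(\varphi(\lambda),\varphi(\mu))\big)_{\lambda\ne\mu},\qquad\varphi:\{0,1\}^L\to\mathcal C_{\ell'}, \tag{5}$$
differs from $A$ in at most $d/s^2$ ordered off-diagonal positions.

How many matrices of the form (5) are there? With $n'=n_{\ell'}\le n$, by (1) there are $2^{n'^2/4}\le2^{n^2/4}$ antipodal $A'$. Since $2L_{\ell'}\le2L\le n$, we have $|\mathcal C_{\ell'}|=1+2L_{\ell'}+n'\le4n$, so there are at most $(4n)^n$ maps $\varphi$. Now $A$ is a uniform point of $\{0,1\}^{n(n-1)/2}$, a Hamming ball of relative radius $\frac1{20}$ there has at most $2^{\mathcal H(1/20)n(n-1)/2}$ points, and $\mathcal H(1/20)<0.3$. Hence, summing over the $\ell$ levels $\ell'$,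
$$\Pr\Big[A\text{ is within relative distance }\tfrac1{20}\text{ of some matrix (5)}\Big]\le\ell\cdot2^{n^2/4}(4n)^n\,2^{-0.35\,n(n-1)}\to0$$
as $\ell\to\infty$, because $0.25<0.35$ and $\ell\le L=\log_2n$. Choose $\ell_0\ge1$ such that for $\ell\ge\ell_0$ this is at most $0.01$ and $n\ge16$. Then with probability at least $0.99$ every $G'$ as above satisfies
$$d\ge s^2\cdot\frac{n(n-1)}{20}=\frac{h^2}{20}\Big(1-\frac1n\Big)\ge\frac{0.81}{20}\Big(1-\frac1n\Big)\beta^2k^2>\frac1{30}\beta^2k^2\ge\epsilon k^2 .$$
Choose $\epsilon_0$ such that $\ell^-(\epsilon)\ge\ell_0$ for $\epsilon<\epsilon_0$. By Steps 1 and 2, a NO graph is $\epsilon$-far from $\Pi$ with probability at least $0.99$.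

**Step 3: the answers agree unless a bad pair of queries occurs.** Consider a non-adaptive tester making at most $Q$ queries on $(k,\epsilon)$, and fix its coins. It queries a fixed set of at most $Q$ unordered pairs of distinct vertices (diagonal queries are always answered $0$). Given $\kappa$, the answers to pairs not inside $X$ are determined by $\kappa$, in the same way in YES and NO. The answer to $\{u,v\}\subset X$ is $A(\lambda(u),\lambda(v))$, where $\lambda(u)$ is the label of the class of $u$; it is $0$ if the labels are equal. In NO, the values of $A$ on distinct unordered pairs are independent fair bits; in YES, the values on distinct antipodal orbits are. So, given $\kappa$, the answers have the same distribution in both cases unless two queries $\{u,v\},\{w,z\}\subset X$ form a *bad* pair: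
$$\{\lambda(w),\lambda(z)\}=\{\overline{\lambda(u)},\overline{\lambda(v)}\}\ne\{\lambda(u),\lambda(v)\}. \tag{6}$$

**Step 4: bad pairs are rare.** First, the two queries in a bad pair are vertex-disjoint. Suppose $w=u$. Then $\lambda(u)\in\{\overline{\lambda(u)},\overline{\lambda(v)}\}$, and since $\lambda(u)\ne\overline{\lambda(u)}$ we get $\lambda(u)=\overline{\lambda(v)}$, hence also $\lambda(v)=\overline{\lambda(u)}$. So $\{\overline{\lambda(u)},\overline{\lambda(v)}\}=\{\lambda(v),\lambda(u)\}$, contradicting (6). The other coincidences are symmetric.

Now fix disjoint $\{u,v\}$, $\{w,z\}$ and condition on the classes of $u$ and $v$, both in $X$. The rest of $\kappa$ is a uniform assignment of the remaining places, so $w\in X_{\overline{\lambda(u)}}$ has probability at most $\frac s{k-2}$, and given this, $z\in X_{\overline{\lambda(v)}}$ has probability at most $\frac s{k-3}$. The same holds with $w,z$ exchanged. Since $s\le\frac{\beta k}n\le\frac k{10n}$ and $(\frac k{k-3})^2\le1.5$ for $k\ge20$,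
$$\Pr[\text{some bad pair}]\le\frac{Q^2}2\cdot2\Big(\frac s{k-3}\Big)^2\le Q^2\cdot\frac{1.5}{100n^2}=\frac{0.015\,Q^2}{n^2}.$$

**Step 5: conclusion.** Averaging over the coins, the acceptance probabilities under YES and NO differ by at most $0.015Q^2/n^2$. The tester accepts YES with probability at least $\frac23$ and NO with probability at most $\frac13+0.01$. So $0.015Q^2/n^2\ge\frac13-0.01\ge0.32$, which gives $Q>n$. $\square$

## 11. Comparing $2^{L_{\ell^+}/2}$ with $n_{\ell^-}$

The two levels are a bounded distance apart: $\log_4\frac8\epsilon-\log_4\frac1{750\epsilon}=\log_46000<7$, so $\ell^-\ge\ell^+-7$. Moreover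
$$2^{\ell^+}\le\Big(\frac8\epsilon\Big)^{1/2},\qquad\ell^+>\log_4\frac8\epsilon-1\ge\frac12\log_2\frac1\epsilon. \tag{7}$$

**Proof of Theorem A.** Take $L_\ell=\ell^2$ (so $\ell\le L_\ell\le D\ell^2$ with $D=1$) and $C=C_1$ in (4). Part (a) is (4), with $q(\epsilon)=C\epsilon^{-6}2^{(\ell^+)^2/2}$. Since $\ell^+=\frac12\log_2(1/\epsilon)+O(1)$, we get $\log_2q=(\frac18+o(1))\log_2^2(1/\epsilon)$.

For (b), decrease $\epsilon_0$ so that $\ell^+\ge7$ for $\epsilon<\epsilon_0$. By Proposition 2 and (7), for $k\ge K(\epsilon)$ every non-adaptive tester makes at least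
$$n_{\ell^-}\ge2^{(\ell^+-7)^2}\ge2^{(\ell^+)^2}\,4^{-7\ell^+}\ge\Big(\frac\epsilon8\Big)^72^{(\ell^+)^2}=\alpha_0\,\epsilon^{19}q(\epsilon)^2,\qquad\alpha_0=8^{-7}C^{-2},$$
queries, where the last equality uses $2^{(\ell^+)^2}=C^{-2}\epsilon^{12}q(\epsilon)^2$. Since $\log_2q\ge(\ell^+)^2/2$, (7) gives $\log_2(1/\epsilon)\le2\ell^+\le2\sqrt{2\log_2q}$. As $19\cdot2\sqrt2<54$, this yields $\epsilon^{19}\ge2^{-54\sqrt{\log_2q}}$.

Finally fix $c<2$. As $q$ is superpolynomial in $1/\epsilon$, $\epsilon^{19}q(\epsilon)^{2-c}\to\infty$ as $\epsilon\to0$. So this quantity exceeds $1$ for $\epsilon$ below some $\epsilon_c$, and on $[\epsilon_c,\epsilon_0)$ it is at least $\epsilon_c^{19}$ because $q\ge1$. It is therefore bounded below by a positive constant on $(0,\epsilon_0)$, and the number of queries is at least $\alpha_cq(\epsilon)^c$ for some $\alpha_c>0$. These are (a) and (b) of the problem, for every $c<2$. $\blacksquare$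

**Proof of Theorem B.** Take $L_\ell=D\ell$, which satisfies $\ell\le D\ell\le D\ell^2$. By (4) and (7) the tester makes at most $C_D\epsilon^{-6}2^{D\ell^+/2}\le C_D\epsilon^{-6}(8/\epsilon)^{D/4}$ queries, and we put $q(\epsilon)=C'_D\epsilon^{-6-D/4}$. By Proposition 2, non-adaptive testers make at least $n_{\ell^-}\ge2^{D(\ell^+-7)}$ queries. Since $\ell^+>\log_4(8/\epsilon)-1$, we have $2^{\ell^+}\ge\frac12(8/\epsilon)^{1/2}$, so this is at least $c_D\epsilon^{-D/2}$. The exponent is $\frac{D/2}{6+D/4}=\frac{2D}{D+24}$. $\blacksquare$

**Proof of Complement C.** Suppose a property has a tester making at most $q(\epsilon)=\Omega(1/\epsilon)$ queries for every $k$. By fact (i) it has a non-adaptive tester with $O(q(\epsilon)^2)$ queries. Since $q(\epsilon)\to\infty$ as $\epsilon\to0$, a lower bound $\alpha\,q(\epsilon)^c$ with $c>2$ would be violated for small $\epsilon$ and $k\ge K(\epsilon)$.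

Now let $\Pi$ be the property of Theorem A. Its non-adaptive complexity is $O(q^2)$ by fact (i) and at least $n_{\ell^-}=2^{(\ell^-)^2}$ by Proposition 2. Since $\ell^-=\frac12\log_2(1/\epsilon)+O(1)$, both are $2^{(1/4+o(1))\log_2^2(1/\epsilon)}$. Its adaptive complexity is at most $q=2^{(1/8+o(1))\log_2^2(1/\epsilon)}$. Conversely, if a tester has $k$-independent complexity $q'(\epsilon)$, then fact (i) turns it into a non-adaptive one with $O(q'(\epsilon)^2)$ queries, so $O(q'(\epsilon)^2)\ge n_{\ell^-}$ and $q'(\epsilon)\ge2^{(1/8+o(1))\log_2^2(1/\epsilon)}$. $\blacksquare$
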